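# Critical oriented percolation and super-Brownian motion: from fixed times to path space

## 1. Two generations by hand, and a spike that fixed times miss

Take the line $\mathbb Z$, let time run through $0,1,2,\dots$, and join $(x,m)$ to $(x-1,m+1)$ and to $(x+1,m+1)$ by oriented bonds. Each bond is occupied with probability $p\in(0,1)$, independently. Let $\mathcal C_m$ be the set of sites that can be reached from $0$ in $m$ steps along occupied bonds.

At time $1$ we have $\mathcal C_1=\varnothing$ with probability $(1-p)^2$, a single site with probability $2p(1-p)$, and $\mathcal C_1=\{-1,1\}$ with probability $p^2$. A single site has on average $2p$ sites below it. The set $\{-1,1\}$ can reach $-2$, $0$ and $2$ in one step, with probabilities $p$, $1-(1-p)^2$ and $p$, so it has on average $4p-p^2$ sites below it. Hence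
$$\mathbb E|\mathcal C_2|=2p(1-p)\cdot 2p+p^2(4p-p^2)=4p^2-p^4 .$$
As a check, $\pm2$ are each reached with probability $p^2$, and $0$ is reached by one of two bond-disjoint paths, with probability $2p^2-p^4$.

If we counted particles rather than sites, two parents would always have $4p$ expected children, and $|\mathcal C_m|/(2p)^m$ would be a martingale. Percolation counts sites, so two parents that hit the same site lose something. The loss depends on the geometry and not only on the number of parents: $\{-1,1\}$ has $4p-p^2$ expected children, while $\{0,1\}$ has $4p$. So the mass $|\mathcal C_m|$, however normalized, is not a martingale.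

Here is why one would miss the martingale. Suppose that we understand a measure-valued process at every fixed finite collection of times. Let $U$ be uniform on $[1,2]$ and
$$Y^{(n)}_t=\big(1+\mathbf 1\{U\le t<U+1/n\}\big)\,\delta_0 ,\qquad t\ge 0 .$$
At fixed times $t_1,\dots,t_k$ the spike is visible with probability at most $k/n$, so the finite-dimensional distributions converge to those of the constant path $\delta_0$. But $\sup_{t\le3}Y^{(n)}_t(1)=2$ always. If the laws of $Y^{(n)}$ were tight on the space of càdlàg paths, a subsequence would converge weakly. The limit would have the finite-dimensional distributions of the constant path along a dense set of times, so it would be the constant path. The functional $X\mapsto\sup_{t\le3}X_t(1)$ is continuous at continuous paths, because Skorokhod convergence to a continuous path is locally uniform, so it would have to converge to $1$. It does not. Thus fixed times say nothing about short spikes. For a nonnegative martingale, Doob's inequality rules out large spikes.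

So the question becomes the following. For critical oriented percolation in high dimension, suitably rescaled, the behavior at fixed times is known to converge to that of super-Brownian motion. Can the rescaled cluster have spikes, of mass or of position, between the times at which we look? Or does the convergence hold for whole paths? The question is posed in "A Criterion For Convergence To Super-Brownian Motion On Path Space" (http://www.math.ubc.ca/~perkins/tightness-holmes.pdf).

## 2. The rescaled cluster, the canonical measure, and two theorems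

**Path space.** $\mathcal M_F(\mathbb R^d)$ is the space of finite measures on $\mathbb R^d$ with the weak topology, and $\mathcal D$ is the Polish space of càdlàg $\mathcal M_F(\mathbb R^d)$-valued paths $X=\{X_t\}_{t\ge0}$ with the Skorokhod topology. We write $X_t(\phi)=\int\phi\,dX_t$, so that $X_t(1)$ is the total mass, and $S=S(X)=\inf\{t>0:X_t=0\}$ for the extinction time.

**Canonical measure.** $\mathbb N_0$ is the canonical (excursion) measure of super-Brownian motion started at the origin. It is a $\sigma$-finite, infinite measure on $\mathcal D$ with $\mathbb N_0(S>s)<\infty$ for every $s>0$. For $t>0$ and bounded continuous $\phi\ge0$,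
$$\mathbb N_0\big(1-e^{-X_t(\phi)}\big)=u_t(0),\qquad \partial_tu=\tfrac12\Delta u-\tfrac12u^2,\quad u_0=\phi .$$
We also use the standard facts that $\mathbb N_0(S=0)=0$ and that $X_t=0$ for all $t\ge S$, $\mathbb N_0$-a.e.

*Example.* Take $\phi=\lambda$ constant. The equation becomes $u'=-u^2/2$, with solution $u_t=\lambda/(1+\lambda t/2)$. As $\lambda\uparrow\infty$, $1-e^{-\lambda X_t(1)}$ increases to $\mathbf 1\{X_t\ne0\}$, so $\mathbb N_0(X_t\neq0)=2/t$. If $S>t$ then $X_t\ne0$ by definition of $S$, and if $S\le t$ then $X_t=0$ a.e.; hence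
$$\mathbb N_0(S>t)=2/t,\qquad t>0. \tag{2.1}$$
Moreover $\mathbb N_0(e^{-\lambda X_t(1)}\mathbf 1\{X_t\ne0\})=\frac2t-u_t=\frac2t\cdot\frac1{1+\lambda t/2}$: given survival to time $t$, the mass $X_t(1)$ is exponential with mean $t/2$.

**Weak convergence to $\mathbb N_0$.** For measures $\mu_n$ on $\mathcal D$ write $\mu_n^{(s)}=\mu_n(\,\cdot\,\cap\{S>s\})$. We say $\mu_n\xrightarrow{w}\mathbb N_0$ if $\mu_n(\Phi\mathbf 1\{S>s\})\to\mathbb N_0(\Phi\mathbf 1\{S>s\})$ for all $s>0$ and all bounded continuous $\Phi:\mathcal D\to\mathbb R$, that is, if for each $s>0$ the finite measures $\mu_n^{(s)}$ converge weakly to $\mathbb N_0(\,\cdot\,\cap\{S>s\})$. The restriction to $\{S>s\}$ is needed because $\mathbb N_0$ is infinite; by (2.1) its infinite mass sits on short-lived paths.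

**Model.** In spread-out oriented percolation on $\mathbb Z^d\times\mathbb Z_+$ with range $L$, each bond $((x,m),(y,m+1))$ with $0<\|y-x\|_\infty\le L$ is occupied independently with probability $p$. We take $p=p_c(d,L)$, the critical point. We write $(x,m)\to(y,m')$ if an occupied oriented path leads from the first vertex to the second, and
$$\mathcal C_m=\{x:(0,0)\to(x,m)\},\qquad X^{(n)}_t=\frac1{c_1n}\sum_{x\in\mathcal C_{\lfloor nt\rfloor}}\delta_{x/\sqrt{c_2n}},\qquad \mu_n(\cdot)=c_3n\,\mathbb P(X^{(n)}\in\cdot).$$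
Here $c_1,c_2,c_3>0$ are the model-dependent constants, determined by the survival-probability and two-point-function asymptotics, for which the next statement holds.

**Known result.** Let $d>4$ and $L$ be sufficiently large. For every $s>0$, all $0<t_1<\dots<t_k$ and every bounded continuous $f$ on $\mathcal M_F(\mathbb R^d)^k$,
$$\mu_n\big(f(X_{t_1},\dots,X_{t_k})\mathbf 1\{S>s\}\big)\to\mathbb N_0\big(f(X_{t_1},\dots,X_{t_k})\mathbf 1\{S>s\}\big).$$

The event $\{S>s\}$ is easy to read off. If $m^*$ is the first integer with $\mathcal C_{m^*}=\varnothing$, then $S(X^{(n)})=m^*/n$, and since $m^*$ is an integer,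
$$\{S(X^{(n)})>s\}=\{m^*>ns\}=\{m^*>\lfloor ns\rfloor\}=\{\mathcal C_{\lfloor ns\rfloor}\ne\varnothing\}. \tag{2.2}$$

**Theorem 1.** Let $d>4$ and $L$ be sufficiently large. For every $s>0$, $\{\mu_n^{(s)}\}$ is tight on $\mathcal D$, every limit point is carried by continuous paths, and $\mu_n\xrightarrow{w}\mathbb N_0$.

**Theorem 2.** Under the same assumptions, with $X^*=\sup_{t\ge0}X_t(1)$:

1. There is $c=c(d,L)$ with $\limsup_n\mu_n(\sup_{t\le T}X_t(1)>\eta)\le cT/\eta^2$ for all $T,\eta>0$. For every bounded Lipschitz $\phi$ and all $\eta,T>0$, with no restriction to $\{S>s\}$,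
$$\lim_{\varepsilon\to0}\limsup_n\mu_n\Big(\sup_{t,t'\le T,\,|t-t'|\le\varepsilon}|X_t(\phi)-X_{t'}(\phi)|>\eta\Big)=0 .$$
2. For every $s>0$ the law of $(X,S)$ under $\mu_n^{(s)}$ converges weakly, on $\mathcal D\times(0,\infty)$, to its law under $\mathbb N_0(\cdot\cap\{S>s\})$.
3. $\mathbb N_0(X^*>\eta)<\infty$ for every $\eta>0$, and for all but countably many $\eta>0$, $\mu_n(\Phi\mathbf 1\{X^*>\eta\})\to\mathbb N_0(\Phi\mathbf 1\{X^*>\eta\})$ for every bounded continuous $\Phi$.

Theorem 1 is the answer to the question: the convergence does hold on path space. Theorem 2 is a strengthening that is not needed for it.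

## 3. Notation, cited estimates, and textbook inequalities

**Notation.** $\tau_m(x)=\mathbb P((0,0)\to(x,m))$; $A_m=\sum_x\tau_m(x)=\mathbb E|\mathcal C_m|$; $\mathfrak b=(2L+1)^d-1$ is the number of bonds leaving a vertex; $\mathcal F_m$ is generated by the bonds that start at times $<m$. For finite $B\subset\mathbb Z^d$ let $\mathcal C^B_k=\{z:(b,0)\to(z,k)\text{ for some }b\in B\}$, and write $B\to(z,k)$ for $z\in\mathcal C_k^B$. For bounded $f:\mathbb Z^d\to\mathbb R$ and finite $C$, let $C(f)=\sum_{x\in C}f(x)$. The central object is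
$$H^f_k(B)=\mathbb E[\mathcal C^B_k(f)]=\sum_zf(z)\,\mathbb P(B\to(z,k)),\qquad H_k=H^1_k .$$
Bonds at different times are independent, so $\mathbb E[\mathcal C_{m+k}(f)\mid\mathcal F_m]=H_k^f(\mathcal C_m)$, $H^f_{j+k}(B)=\mathbb E[H_k^f(\mathcal C_j^B)]$, and trivially $H_k(B)\le A_k|B|$. By bounded range all sums over sites at a given time are finite. $|\cdot|$ is the Euclidean norm on $\mathbb R^d$, and $\mathrm{Lip}(f)$ refers to it. $K\ge1$ is a fixed constant depending on $d,L$, and $c$ is such a constant that may change from line to line.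

*Example.* In the toy model of Section 1, $H_1(\{-1,1\})=4p-p^2$ and $H_1(\{0,1\})=4p$. In general $H_k(\{0\})=A_k$, and by inclusion–exclusion $H_k(\{0,y\})=2A_k-q_k(y)$ for $y\ne0$, where $q_k(y)=\sum_z\mathbb P(0\to(z,k),\,y\to(z,k))$.

**Cited estimates.** At $p=p_c$, for $d>4$ and $L$ large:

* (A) $A_m\to A\in(0,\infty)$, and $A_m\le K$.
* (B) $\sum_x|x|^2\tau_m(x)\le Km$.
* (C) $\sup_x\tau_m(x)\le Km^{-d/2}$ for $m\ge1$.
* (D) $\mathbb P(\mathcal C_m\neq\varnothing)\le K/(m+1)$ for $m\ge0$.
* (E) For every event $E$ depending on finitely many bonds, $\lim_nA_n^{-1}\sum_x\mathbb P(E\cap\{(0,0)\to(x,n)\})$ exists.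

Statements (A)–(C) are in van der Hofstad–Slade, *Ann. Inst. H. Poincaré Probab. Stat.* 39 (2003) 413–485, Theorem 1.1. There bonds are occupied with probability $\tilde pD(y-x)$, and our model is the case $D(x)=\mathfrak b^{-1}\mathbf 1\{0<\|x\|_\infty\le L\}$, $\tilde p=p\,\mathfrak b$. Statement (E), the existence of the incipient infinite cluster, is in van der Hofstad–den Hollander–Slade, *Comm. Math. Phys.* 231 (2002) 435–461 (the first construction $\mathbb P_\infty$, for the same class of models). Statement (D) follows from the Known result: with $f=1$ and $s=1$, and by (2.2), it says $c_3n\,\mathbb P(\mathcal C_n\ne\varnothing)\to\mathbb N_0(S>1)<\infty$, so $\sup_n(n+1)\mathbb P(\mathcal C_n\ne\varnothing)<\infty$.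

By (A), $0<p_c<1$: with $p=0$ we would have $A_m=0$ for $m\ge1$, and with $p=1$ we would have $A_m\to\infty$.

*Example for (E).* Take $E=\{\mathcal C_1=U\}$ with $U$ a set of neighbors of $0$. By the Markov property the ratio in (E) is $\mathbb P(\mathcal C_1=U)\,H_{n-1}(U)/A_n$. So (E) contains the statement that $H_k(U)$ converges as $k\to\infty$ for these $U$. Lemma 1 below extends this to all finite $U$.

**Textbook inequalities.** *BK:* for increasing events $E_1,E_2$ depending on finitely many bonds, the probability that they occur on disjoint sets of occupied bonds is at most $\mathbb P(E_1)\mathbb P(E_2)$. *McDiarmid:* if $F$ is a function of independent variables, and changing the $i$-th variable changes $F$ by at most $c_i$, then $\mathbb E e^{\lambda(F-\mathbb EF)}\le e^{\lambda^2\sum_ic_i^2/8}$ for $\lambda\in\mathbb R$. *Doob:* for a nonnegative martingale $\mathbb P(\max_{l\le N}M_l\ge a)\le\mathbb E[M_N^2]/a^2$, and for a nonnegative supermartingale $W$ started at time $m_0$, $\mathbb P(\max_{m\ge m_0}W_m\ge a\mid\mathcal F_{m_0})\le W_{m_0}/a$.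

## 4. Comparing the cluster with a martingale, and dense boxes

Fix a horizon $N$ of order $n$ and a bounded $f$. The process
$$Z_m=\mathbb E[\mathcal C_N(f)\mid\mathcal F_m]=H^f_{N-m}(\mathcal C_m),\qquad 0\le m\le N,$$
is a martingale, so Doob's inequality controls its spikes. If we knew that $H_{N-m}(\mathcal C_m)$ was close to $A|\mathcal C_m|$ for all $m$ at once, the spikes of the mass would be controlled too. For critical branching walks this holds with equality and $A=1$. So the sensible first try is an estimate of the form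
$$|H_k(B)-A|B||\le o(n)\qquad\text{for all }B\text{ with }|B|\le n,\ k\text{ large}.$$

This is false. Let $\ell=\lfloor n^{1/d}\rfloor$ and $B=\{1,\dots,\ell\}^d$, so $|B|\le n$ and $|B|/n\to1$, and let $k=\lceil\sqrt\ell\,\rceil$. For any $z$, reversing time between $0$ and $k$ preserves the model, because the set of admissible steps is symmetric. So $\mathbb P(B\to(z,k))\le\mathbb P(\mathcal C_k\ne\varnothing)\le K/(k+1)$ by (D). At most $(\ell+2Lk)^d$ sites $z$ are within reach. Hence
$$\frac{H_k(B)}{|B|}\le\Big(1+\frac{2Lk}{\ell}\Big)^d\frac K{k+1}\longrightarrow0,$$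
and for $k'\ge k$ we have $H_{k'}(B)=\mathbb E[H_{k'-k}(\mathcal C_k^B)]\le K H_k(B)$, so $H_{k'}(B)/|B|\to0$ uniformly in $k'\ge k$. A dense box loses almost all its mass. Such boxes cannot be excluded outright, since every finite set occurs as some $\mathcal C_j$ with positive probability (see the proof of Lemma 1). The comparison must use that $\mathcal C_m$ is the outcome of a random evolution.

The example also suggests the remedy. For the box, $H_k(B)$ is far from $A|B|$, but $H_k(B)$ and $H_{k'}(B)$ are both small. So we do not compare the present of a set with its future. We compare two futures, and we put the randomness in a separate step. With a lag $2j$, where $j\approx n^{1-\delta}$: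

* Over $2j\ll n$ generations the noise is small: $\mathcal C_m(f)$ is within $\eta n$ of $H_{2j}^f(\mathcal C_{m-2j})$, except with superpolynomially small probability (Section 6).
* For every finite $B$, with no randomness involved, $H^f_{2j+i}(B)$ is close to $H^f_{2j}(B)$ (Section 5). With $B=\mathcal C_{m-2j}$ and $i=N-m$, the first of these is $Z_{m-2j}$.

Together, $\mathcal C_m(f)\approx Z_{m-2j}$ uniformly in $m$, and Doob-type inequalities apply.

## 5. The expected offspring of a fixed set is regular in time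

The goal of this section is the deterministic estimate, Proposition 3. For $B=\{0\}$ and $f=1$ it says only that $|A_{2j+i}-A_{2j}|$ is small uniformly in $i$, which is (A). For $B=\{0,y\}$ we need in addition that $q_k(y)$ converges as $k\to\infty$. The case of a general finite set is Lemma 1. The real work is to get a bound that depends on $B$ only through $|B|$.

**Lemma 1.** For every finite $U\subset\mathbb Z^d$, $\lim_{k\to\infty}H_k(U)$ exists.

*Proof.* The purpose is to realize $U$ as a value of $\mathcal C_j$, so that (E) applies. Let $U\neq\varnothing$ and $j=2+\max_{u\in U}\|u\|_1$. Each $u\in U$ is the endpoint of a path of exactly $j$ admissible steps from $0$: take $\|u\|_1$ unit steps to $u$, and then $r=j-\|u\|_1\ge2$ steps that return to $u$. If $r$ is even, the latter are pairs $e_1,-e_1$; if $r$ is odd, they are $e_1+e_2,-e_1,-e_2$ followed by such pairs. Choose one such path for each $u$. Suppose that among the finitely many bonds within reach of the origin before time $j$, exactly the bonds of the chosen paths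 are occupied. Then $U\subset\mathcal C_j$. Conversely, the last bond of an occupied path of length $j$ from $(0,0)$ is an occupied bond from time $j-1$ to time $j$, hence the last bond of a chosen path, so its endpoint lies in $U$. Thus $\mathcal C_j=U$, and since $0<p_c<1$, $\mathbb P(\mathcal C_j=U)>0$.

The event $\{\mathcal C_j=U\}$ depends on finitely many bonds, and by the Markov property, for $n\ge j$,
$$\sum_x\mathbb P(\mathcal C_j=U,\,(0,0)\to(x,n))=\mathbb P(\mathcal C_j=U)\,H_{n-j}(U).$$
Divided by $A_n$, the left side converges by (E), and $A_n\to A$. Hence $H_{n-j}(U)$ converges. $\square$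

**Step 1: sharing the offspring among the parents.** The aim is to write $H_k^f(B)$ as a sum over $b\in B$ of contributions that see only the neighborhood of $b$. Let $N_k^z(B)=|\{b\in B:(b,0)\to(z,k)\}|$, and for $b\in B$ let
$$g^B_k(b)=\sum_z\mathbb E\big[\mathbf 1\{b\to(z,k)\}/N^z_k(B)\big]\in[0,A_k].$$
Each reached site $z$ is shared equally by its ancestors: $\mathbf 1\{B\to(z,k)\}=\sum_{b\in B}\mathbf 1\{b\to(z,k)\}/N^z_k(B)$ (with $0/0=0$).

*Example.* In the toy model with $U=\{-1,1\}$, $k=1$: the parent $-1$ owns $-2$ alone (contribution $p$), owns $0$ alone with probability $p(1-p)$, and half of it with probability $p^2$. So $g_1^U(-1)=p+p(1-p)+p^2/2=2p-p^2/2$, and the two parents together give $4p-p^2=H_1(U)$.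

Multiplying by $f(z)$, summing, and replacing $f(z)$ by $f(b)$, we get for $k\ge1$
$$\Big|H^f_k(B)-\sum_{b\in B}f(b)g_k^B(b)\Big|\le\sum_{b\in B}\sum_z|f(z)-f(b)|\,\tau_k(z-b)\le K|B|\,\mathrm{Lip}(f)\sqrt k, \tag{5.1}$$
because $\sum_x|x|\tau_k(x)\le\big(A_k\sum_x|x|^2\tau_k(x)\big)^{1/2}\le K\sqrt k$ by Cauchy–Schwarz, (A) and (B).

**Step 2: cutting to a neighborhood.** We want to replace $B$ by its part near $b$. Let $Q_R=\{y:\|y\|_\infty\le R\}$ and recall $q_k(y)=\sum_z\mathbb P(0\to(z,k),\,y\to(z,k))$. On $\{b\to(z,k)\}$ both $N^z_k(B)$ and $N^z_k(B\cap(b+Q_R))$ are at least $1$, so their reciprocals differ by at most $1$, and they differ only if some $b'\in B\setminus(b+Q_R)$ connects to $(z,k)$. Hence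
$$\big|g^B_k(b)-g_k^{B\cap(b+Q_R)}(b)\big|\le\sum_{b'\in B:\,\|b'-b\|_\infty>R}q_k(b'-b). \tag{5.2}$$

**Step 3: for a bounded neighborhood, the share converges.** The purpose is to use Lemma 1 for finitely many shapes $U$. Fix a finite $U\ni b$, and for $\varnothing\ne W\subset U$ let $p_k(W)=\sum_z\mathbb P(\{u\in U:u\to(z,k)\}=W)$. Then
$$g_k^U(b)=\sum_{b\in W\subset U}\frac{p_k(W)}{|W|}.$$
For $V\subset U$,
$$H_k(U)-H_k(U\setminus V)=\sum_z\mathbb P\big(U\to(z,k),\ U\setminus V\not\to(z,k)\big)=\sum_{\varnothing\ne W\subset V}p_k(W),$$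
since the event says that the set of ancestors of $z$ in $U$ is a nonempty subset of $V$. Möbius inversion over subsets gives, for $W\neq\varnothing$,
$$p_k(W)=\sum_{V\subset W}(-1)^{|W\setminus V|}\big[H_k(U)-H_k(U\setminus V)\big].$$
(In the toy example with $U=W=\{-1,1\}$, $k=1$: $(4p-p^2)-2(2p-p^2)=p^2$, which is indeed the probability that both parents hit $0$.) By Lemma 1 every term on the right converges as $k\to\infty$, so $p_k(W)$ and $g_k^U(b)$ converge. For fixed $R$ there are finitely many $U$ with $0\in U\subset Q_R$, so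
$$\epsilon(k,R):=\sup_{k'\ge k}\ \max_{0\in U\subset Q_R}\big|g^U_{k'}(0)-g^U_k(0)\big|\longrightarrow0\qquad(k\to\infty). \tag{5.3}$$
By translation invariance $|g^U_{k'}(b)-g_k^U(b)|\le\epsilon(k,R)$ whenever $b\in U\subset b+Q_R$ and $k'\ge k$.

**Step 4: a bound on $q_k$ that does not depend on $k$.** We need this to control the cut in (5.2). Let $\rho_l(y)=\sum_w\tau_l(w)\tau_l(w-y)$, which is even in $y$. Let $y\ne0$ and suppose that $0\to(z,k)$ and $y\to(z,k)$. Take two occupied paths and their first common vertex $(w,l)$; since the starting points differ, $1\le l\le k$. The segments up to $(w,l)$ share no bond, because a common bond would have an earlier common vertex. The connection $(w,l)\to(z,k)$ uses only later bonds. By BK and independence, summing over $w$, $l$ and $z$,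
$$q_k(y)\le\sum_{l=1}^k\rho_l(y)A_{k-l}\le q(y):=K\sum_{l\ge1}\rho_l(y).$$
We have $\|\rho_l\|_1=A_l^2\le K^2$, and $\|\rho_l\|_\infty\le A_l\sup_x\tau_l(x)\le K^2l^{-d/2}$ by (C); in particular $q(y)<\infty$. Also $\rho_l(y)=0$ if $\|y\|_\infty>2Ll$, by bounded range. Estimating the factor with the larger index by its supremum and the other by its sum,
$$\sup_a\sum_y\rho_i(a-y)\rho_l(y)\le K^4(i\vee l)^{-d/2},\qquad i,l\ge1. \tag{5.4}$$

Inserted into (5.2) for an arbitrary $B$, the bound $q$ is of little use: nothing prevents $B$ from having many points at moderate distance from each other. After $j$ steps of evolution the situation is better, and this is what the next lemma says.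

**Lemma 2.** For all finite $B$, $j\ge1$, $R\ge1$:
$$\mathbb E\sum_{x,x'\in\mathcal C_j^B,\ \|x-x'\|_\infty>R}q(x-x')\le c\big(|B|R^{-(d-4)/2}+|B|^2j^{-(d-2)/2}\big).$$

*Proof.* The plan is to separate pairs with a common ancestry from pairs without. Let $x\ne x'$ both be in $\mathcal C_j^B$, and take occupied paths from $b,b'\in B$ to $x,x'$. If they share a vertex, let $(w,l)$ be the last common one; then $0\le l<j$, $b\to(w,l)$, and $(w,l)\to(x,j)$, $(w,l)\to(x',j)$ occur on disjoint sets of bonds after time $l$. If they share no vertex, then $b\ne b'$ and the paths are bond-disjoint. By BK and independence, the probability that $x,x'\in\mathcal C_j^B$ is at most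
$$\sum_b\sum_{l<j}\sum_w\tau_l(w-b)\tau_{j-l}(x-w)\tau_{j-l}(x'-w)+\sum_{b\ne b'}\tau_j(x-b)\tau_j(x'-b').$$
Multiply by $q(x-x')$ and sum over pairs at distance more than $R$; in the second term drop this restriction. With $y=x-x'$, the left side of the lemma is at most
$$\sum_b\sum_{l<j}A_l\sum_{\|y\|_\infty>R}\rho_{j-l}(y)q(y)+\sum_{b\ne b'}\sum_{x,x'}\tau_j(x-b)\tau_j(x'-b')\,q(x-x').$$

*First term.* Write $i=j-l$ and $q=K\sum_{l'\ge1}\rho_{l'}$. For $\|y\|_\infty>R$ the product $\rho_i(y)\rho_{l'}(y)$ vanishes unless $i,l'\ge r:=R/(2L)$. By (5.4) with $a=0$ and evenness, $\sum_y\rho_i(y)\rho_{l'}(y)\le K^4(i\vee l')^{-d/2}$. At most $2u$ pairs of positive integers $(i,l')$ have $i\vee l'=u$. So the term is at most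
$$c|B|\sum_{u\ge r\vee1}u\cdot u^{-d/2}\le c|B|(r\vee1)^{-(d-4)/2}\le c|B|R^{-(d-4)/2}.$$
The sum converges because $1-d/2<-1$; this is a place where $d>4$ is used.

*Second term.* For fixed $b\ne b'$ put $y=x-x'$ and $w=x'-b'$. Then $\sum_{x'}\tau_j(x'+y-b)\tau_j(x'-b')=\sum_w\tau_j(w)\tau_j(w-(b-b'-y))=\rho_j(b-b'-y)$. By (5.4) the inner sum equals
$$\sum_yq(y)\rho_j(b-b'-y)\le K^5\sum_{l\ge1}(j\vee l)^{-d/2}=K^5\Big(j\cdot j^{-d/2}+\sum_{l>j}l^{-d/2}\Big)\le cj^{1-d/2},$$
and there are at most $|B|^2$ pairs. $\square$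

**Proposition 3.** There are $c<\infty$ and $\epsilon_j\to0$ such that for all finite $B\subset\mathbb Z^d$, bounded Lipschitz $f$, $j\ge1$ and $i\ge0$:
$$\big|H^f_{2j+i}(B)-H^f_{2j}(B)\big|\le|B|\big[c\,\mathrm{Lip}(f)\sqrt{j+i}+\|f\|_\infty\epsilon_j\big]+c\|f\|_\infty|B|^2j^{-(d-2)/2}. \tag{5.5}$$

*Proof.* The first $j$ steps spread $B$ out; the next $j$ steps let the local shares settle. By the Markov property $H^f_{2j+i}(B)-H^f_{2j}(B)=\mathbb E[H^f_{j+i}(B')-H_j^f(B')]$ with $B'=\mathcal C_j^B$. Let $R\ge1$. Apply (5.1) to $B'$ with $k=j+i$ and with $k=j$; this costs at most $2K|B'|\mathrm{Lip}(f)\sqrt{j+i}$. What remains is $\sum_{b\in B'}f(b)\,[g^{B'}_{j+i}(b)-g^{B'}_j(b)]$. For each $b$, cut $B'$ to $b+Q_R$ at both times by (5.2) with $q_k\le q$, and compare the cut shares by (5.3). Altogether,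
$$|H^f_{j+i}(B')-H^f_j(B')|\le2K|B'|\mathrm{Lip}(f)\sqrt{j+i}+\|f\|_\infty\Big[\epsilon(j,R)|B'|+2\!\!\sum_{x,x'\in B',\,\|x-x'\|_\infty>R}\!\!q(x-x')\Big].$$
Take expectations, with $\mathbb E|B'|\le K|B|$ and Lemma 2 (with constant $c_0$, say). The result is (5.5) with
$$\epsilon_j=\inf_{R\ge1}\big[K\epsilon(j,R)+2c_0R^{-(d-4)/2}\big],$$
which does not depend on $i$, $B$ or $f$. By (5.3), $\limsup_j\epsilon_j\le2c_0R^{-(d-4)/2}$ for every $R$; let $R\to\infty$ and use $d>4$. $\square$

## 6. Exponential martingale bound and concentration over $2j$ generations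

**Step 5: increments of $Z$.** We want exponential rather than second-moment control; the reason appears at the end of the section. Fix $N$ and bounded $f$, and let $Z_m=\mathbb E[\mathcal C_N(f)\mid\mathcal F_m]=H^f_{N-m}(\mathcal C_m)$.

**Lemma 4.** With $\kappa=K^2\mathfrak b/8$: $\mathbb E[e^{\lambda(Z_{m+1}-Z_m)}\mid\mathcal F_m]\le\exp(\lambda^2\kappa\|f\|_\infty^2|\mathcal C_m|)$ for all $\lambda\in\mathbb R$ and $m<N$.

*Proof.* Given $\mathcal F_m$, the set $\mathcal C_{m+1}$ is a function of $\mathfrak b|\mathcal C_m|$ independent bond variables. Changing one of them adds or removes at most one vertex. For a vertex $v$ and a finite $B$,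
$$|H^f_k(B\cup\{v\})-H^f_k(B)|\le\|f\|_\infty\sum_z\mathbb P(v\to(z,k))\le K\|f\|_\infty .$$
So $Z_{m+1}=H^f_{N-m-1}(\mathcal C_{m+1})$, whose conditional mean is $Z_m$, has bounded differences $K\|f\|_\infty$, and McDiarmid's inequality gives the exponent $\lambda^2\,\mathfrak b|\mathcal C_m|K^2\|f\|_\infty^2/8$. $\square$

**Step 6: a stopped maximal inequality.** The purpose is to keep $|\mathcal C_m|$ in Lemma 4 under control by stopping. Let $\sigma_M=\min\{l:|\mathcal C_l|>Mn\}$, so $|\mathcal C_l|\le Mn$ for $l<\sigma_M$. Let $m_0\le m_1\le N$ and $\sigma'=\sigma_M\vee m_0$, a stopping time. Then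
$$W_m=\exp\Big(\lambda(Z_{m\wedge\sigma'}-Z_{m_0})-\lambda^2\kappa\|f\|_\infty^2\sum_{l=m_0}^{(m\wedge\sigma')-1}|\mathcal C_l|\Big),\qquad m_0\le m\le m_1,$$
is a supermartingale: on $\{m\ge\sigma'\}$ it does not move, and on $\{m<\sigma'\}\in\mathcal F_m$ Lemma 4 says that $\mathbb E[W_{m+1}/W_m\mid\mathcal F_m]\le1$. Every $l$ in the sum satisfies $l<\sigma_M$: the sum is empty unless $\sigma'>m_0$, and then $\sigma'=\sigma_M$. So the sum is at most $V=Mn(m_1-m_0)$. If $Z_{m\wedge\sigma'}-Z_{m_0}\ge a$ for some $m$, then $W_m\ge e^{\lambda a-\lambda^2\kappa\|f\|_\infty^2V}$ for that $m$ and every $\lambda>0$. Since $W_{m_0}=1$, Doob's inequality gives probability at most $e^{-\lambda a+\lambda^2\kappa\|f\|_\infty^2V}$; choose $\lambda=a/(2\kappa\|f\|_\infty^2V)$. Applying this to $\pm f$, for $a>0$,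
$$\mathbb P\Big(\max_{m_0\le m\le m_1}|Z_{m\wedge\sigma'}-Z_{m_0}|\ge a\,\Big|\,\mathcal F_{m_0}\Big)\le2\exp\Big(-\frac{a^2}{4\kappa\|f\|_\infty^2Mn(m_1-m_0)}\Big). \tag{6.1}$$
If the denominator is $0$, the left side is $0$.

**Step 7: choice of scales.** The lag must be short compared with $n$, so that the noise is small, and long enough that the last term of (5.5) is negligible for $|B|\le Mn$. Fix $0<\delta<\frac{d-4}{d-2}$ and $j=j_n=\lceil n^{1-\delta}\rceil$. Then $j/n\to0$, $\epsilon_j\to0$ and
$$n\,j^{-(d-2)/2}\to0, \tag{6.2}$$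
because $1-(1-\delta)\frac{d-2}2<0$. A choice of $\delta$ exists exactly because $d>4$. Let $m^-=(m-2j)^+$. For bounded Lipschitz $\phi$ on $\mathbb R^d$ put $\phi_n(x)=\phi(x/\sqrt{c_2n})$, so that $\|\phi_n\|_\infty\le\|\phi\|_\infty$ and $\mathrm{Lip}(\phi_n)\le\mathrm{Lip}(\phi)/\sqrt{c_2n}$.

**Lemma 5.** For $M,\eta,T>0$ let $G_n=G_n(M,\eta,T,\phi)$ be the event that $|\mathcal C_m(\phi_n)-H^{\phi_n}_{m-m^-}(\mathcal C_{m^-})|\le\eta n$ for all $m\le nT$ with $m\le\sigma_M$. Then $n\,\mathbb P(G_n^c)\to0$.

*Proof.* If $\phi\equiv0$, $G_n^c=\varnothing$. Otherwise, for each $m\le nT$ apply (6.1) with $f=\phi_n$, $N=m_1=m$, $m_0=m^-$, $a=\eta n$. On $\{m\le\sigma_M\}$ we have $Z_{m\wedge\sigma'}=Z_m=\mathcal C_m(\phi_n)$, and $Z_{m^-}=H^{\phi_n}_{m-m^-}(\mathcal C_{m^-})$. Since $m_1-m_0\le2j$ and $j\le2n^{1-\delta}$,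
$$\mathbb P(G_n^c)\le2(nT+1)\exp\Big(-\frac{\eta^2n}{8\kappa\|\phi\|_\infty^2Mj}\Big)\le2(nT+1)\exp\Big(-\frac{\eta^2n^\delta}{16\kappa\|\phi\|_\infty^2M}\Big). \qquad\square$$

*Remark: the bound that Chebyshev would give.* By Lemma 4, $\mathbb E[(Z_{m+1}-Z_m)^2\mid\mathcal F_m]\le2\kappa\|f\|_\infty^2|\mathcal C_m|$ (expand at $\lambda=0$). As $\mathbb E|\mathcal C_m|\le K$, Chebyshev bounds the probability of a deviation $\eta n$ over $2j$ steps by $4\kappa K\|\phi\|_\infty^2j/(\eta n)^2$. A union over about $nT$ times, multiplied by the factor $n$ of $\mu_n$, gives the order $j\approx n^{1-\delta}$, which diverges.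

## 7. Maximal mass, compact containment, oscillation

**Step 8: second moments.** These are needed for Doob's inequality. Let $f\ge0$. For $x\ne x'$ in $\mathcal C_N$ take occupied paths from $(0,0)$ to $(x,N)$ and $(x',N)$ and their last common vertex $(w,l)$, $l<N$. By BK and independence, $\mathbb P(x,x'\in\mathcal C_N)\le\sum_{l<N}\sum_w\tau_l(w)\tau_{N-l}(x-w)\tau_{N-l}(x'-w)$. Multiply by $f(x)$, sum over $x'$ and $x$, and add the diagonal:
$$\mathbb E\big[\mathcal C_N(f)|\mathcal C_N|\big]\le\sum_xf(x)\tau_N(x)+\sum_{l<N}A_{N-l}\sum_xf(x)(\tau_l*\tau_{N-l})(x). \tag{7.1}$$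
In particular $\mathbb E|\mathcal C_N|^2\le K+K^3N$.

**Step 9: no spikes of mass.** This is the simplest case of the method, with $f=1$.

**Lemma 6.** For all $T,\eta>0$: $\limsup_nn\,\mathbb P(\max_{m\le nT}|\mathcal C_m|>\eta n)\le cT/\eta^2$.

*Proof.* Take $\phi=1$, $M=\eta$, $\sigma=\sigma_\eta$, $N=\lfloor nT\rfloor$; the event in question is $\{\sigma\le N\}$. Work on $\{\sigma\le N\}\cap G_n(\eta,\eta/4,T,1)$. Since $|\mathcal C_\sigma|>\eta n$, the definition of $G_n$ at $m=\sigma$ gives $H_{\sigma-\sigma^-}(\mathcal C_{\sigma^-})\ge\frac34\eta n$.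

If $\sigma<2j$, the left side is $H_\sigma(\{0\})=A_\sigma\le K$, which is impossible for $n$ large. So $\sigma\ge2j$, and $B=\mathcal C_{\sigma-2j}$ has $|B|\le\eta n$, because $\sigma-2j<\sigma$. By (5.5) with $f=1$ (Lipschitz constant $0$), $i=N-\sigma$, and (6.2),
$$H_{N-\sigma+2j}(B)\ge\tfrac34\eta n-\eta n\,\epsilon_j-c\,\eta^2n^2j^{-(d-2)/2}\ge\tfrac12\eta n$$
for $n$ large. This number is the value at $l=\sigma-2j$ of the nonnegative martingale $l\mapsto H_{N-l}(\mathcal C_l)=\mathbb E[|\mathcal C_N|\mid\mathcal F_l]$. (The time $\sigma-2j$ is not a stopping time, but (5.5) holds for every $B$ and we use a maximal inequality, so this does not matter.) By Doob, the martingale reaches $\eta n/2$ with probability at most $4\,\mathbb E|\mathcal C_N|^2/(\eta n)^2\le4(K+K^3nT)/(\eta n)^2$. Multiply by $n$, and add $n\,\mathbb P(G_n^c)\to0$ from Lemma 5. $\square$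

**Step 10: no mass far away.** The same argument runs with a function that detects distant mass.

**Lemma 7.** Let $\phi_R(x)=(2|x|/R-1)^+\wedge1$, so $\mathbf 1\{|x|\ge R\}\le\phi_R\le\mathbf 1\{|x|\ge R/2\}$ and $\mathrm{Lip}(\phi_R)=2/R$. For all $\eta,T>0$,
$$\lim_{R\to\infty}\limsup_nn\,\mathbb P\Big(\max_{m\le nT}\mathcal C_m((\phi_R)_n)>\eta n\Big)=0 .$$

*Proof.* Fix $M$; let $N=\lfloor nT\rfloor$ and $f=(\phi_R)_n$. Work on $\{\sigma_M>N\}\cap G_n(M,\eta/4,T,\phi_R)$ and suppose that $\mathcal C_m(f)>\eta n$ for some $m\le N$. Then $H^f_{m-m^-}(\mathcal C_{m^-})>\frac34\eta n$. For $n$ large this excludes $m<2j$, since then the left side is at most $A_m\le K$. For $m\ge2j$, (5.5) with $B=\mathcal C_{m-2j}$, $|B|\le Mn$ and $i=N-m$ gives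
$$H^f_{N-m+2j}(\mathcal C_{m-2j})\ge\tfrac34\eta n-Mn\Big[\frac{2c}{R\sqrt{c_2}}\sqrt{\frac{j+N}n}+\epsilon_j\Big]-cM^2n^2j^{-(d-2)/2}\ge\tfrac12\eta n$$
if $R\ge R_0(M,\eta,T)$ and $n$ is large. So the martingale $l\mapsto\mathbb E[\mathcal C_N(f)\mid\mathcal F_l]$ reaches $\eta n/2$, which has probability at most $4\,\mathbb E[\mathcal C_N(f)^2]/(\eta n)^2$ by Doob.

To bound this second moment, note that $0\le f\le1$, that $f(x)\le4|x|^2/(R^2c_2n)$ because $f(x)\ne0$ requires $|x|\ge R\sqrt{c_2n}/2$, and that by $|u+v|^2\le2|u|^2+2|v|^2$, (A) and (B),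
$$\sum_x|x|^2(\tau_l*\tau_{N-l})(x)\le2\big(Kl\,A_{N-l}+A_l\,K(N-l)\big)\le2K^2N .$$
With (7.1),
$$\mathbb E[\mathcal C_N(f)^2]\le\mathbb E\big[\mathcal C_N(f)|\mathcal C_N|\big]\le\frac4{R^2c_2n}\big(KN+2K^3N^2\big).$$
Adding the contributions of $G_n^c$ (Lemma 5) and of $\{\sigma_M\le N\}$ (Lemma 6), for $R\ge R_0(M,\eta,T)$ the limsup is at most $cT/M^2+cT^2/(R^2\eta^2)$, where $c$ may also depend on $c_2$. Let $R\to\infty$, then $M\to\infty$. $\square$

**Step 11: no fast oscillations.** Now we cut time into windows of length of order $\varepsilon n$. In each window the cluster follows a martingale, which moves little by (6.1), and by (D) the window matters only with probability of order $1/(\varepsilon n)$.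

**Lemma 8.** For bounded Lipschitz $\phi$ and $\eta,T>0$,
$$\lim_{\varepsilon\to0}\limsup_nn\,\mathbb P\Big(\max_{m,m'\le nT,\,|m-m'|\le\varepsilon n}|\mathcal C_m(\phi_n)-\mathcal C_{m'}(\phi_n)|>\eta n\Big)=0 .$$

*Proof.* We may assume $\phi\not\equiv0$. Fix $M$; let $\varepsilon<1$ and $f=\phi_n$. If $m\le m'\le nT$ and $m'-m\le\varepsilon n$, then with $i=\lfloor m/(\varepsilon n)\rfloor$ both lie in $I_i=[i\varepsilon n,(i+2)\varepsilon n]$, and $0\le i\le T/\varepsilon$. So it suffices to bound the oscillation on each $I_i$.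

*The window $i=0$.* The oscillation is at most $2\|\phi\|_\infty\max_{m\le2\varepsilon n}|\mathcal C_m|$. By Lemma 6, with $2\varepsilon$ in place of $T$ and $\eta/(2\|\phi\|_\infty)$ in place of $\eta$, this window contributes at most $c\,\varepsilon\|\phi\|_\infty^2/\eta^2$ to the limsup.

*The windows $i\ge1$.* Let $a_i=\lceil i\varepsilon n\rceil$, $N=\lfloor(i+2)\varepsilon n\rfloor\le n(T+2)$ and $s_i=a_i-2j$. Since $j/n\to0$, $s_i\ge\varepsilon n/2$ for $n$ large, uniformly in $i$. Let $Z_l=\mathbb E[\mathcal C_N(f)\mid\mathcal F_l]$. Work on $\{\sigma_M>n(T+2)\}\cap G_n(M,\eta/8,T+2,\phi)$. For $a_i\le m\le N$ the event $G_n$ gives $|\mathcal C_m(f)-H^f_{2j}(\mathcal C_{m-2j})|\le\eta n/8$. Moreover $Z_{m-2j}=H^f_{2j+(N-m)}(\mathcal C_{m-2j})$ with $0\le N-m\le2\varepsilon n$ and $|\mathcal C_{m-2j}|\le Mn$, so by (5.5)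
$$|H^f_{2j}(\mathcal C_{m-2j})-Z_{m-2j}|\le Mn\Big[\frac{c\,\mathrm{Lip}(\phi)}{\sqrt{c_2}}\sqrt{\frac{j+2\varepsilon n}n}+\|\phi\|_\infty\epsilon_j\Big]+c\|\phi\|_\infty M^2n^2j^{-(d-2)/2}\le\frac{\eta n}8,$$
provided $\varepsilon\le\varepsilon_0(M,\eta,\phi)$ and $n$ is large. Hence
$$|\mathcal C_m(f)-Z_{m-2j}|\le\eta n/4\qquad\text{for all integers }m\in I_i .$$
If $|\mathcal C_m(f)-\mathcal C_{m'}(f)|>\eta n$ for some $m,m'\in I_i$, then $|Z_{m-2j}-Z_{m'-2j}|>\eta n/2$, so $\max_{s_i\le l\le N}|Z_l-Z_{s_i}|\ge\eta n/4$.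

This is impossible if $\mathcal C_{s_i}=\varnothing$, since then $Z_l=0$ for all $l\ge s_i$. On $\{\sigma_M>n(T+2)\}$ we have $Z_{l\wedge\sigma'}=Z_l$ for $l\le N$. Apply (6.1) conditionally on $\mathcal F_{s_i}$, with $m_0=s_i$, $m_1=N$, $a=\eta n/4$ and $N-s_i\le2\varepsilon n+2j\le4\varepsilon n$ ($n$ large), and then (D). The probability that the maximum is at least $\eta n/4$ and $\sigma_M>n(T+2)$ is at most
$$\mathbb P(\mathcal C_{s_i}\ne\varnothing)\cdot2e^{-c'/\varepsilon}\le\frac{2K}{\varepsilon n}\,2e^{-c'/\varepsilon},\qquad c'=\frac{\eta^2}{256\,\kappa\|\phi\|_\infty^2M}.$$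

*Summation.* There are at most $T/\varepsilon$ windows with $i\ge1$. With Lemma 5 for $G_n^c$ and Lemma 6 for $\{\sigma_M\le n(T+2)\}$, the limsup is at most
$$c\,\frac{T+2}{M^2}+c\,\frac{\varepsilon\|\phi\|_\infty^2}{\eta^2}+4KT\varepsilon^{-2}e^{-c'/\varepsilon}.$$
Let $\varepsilon\to0$, then $M\to\infty$. $\square$

## 8. Tightness on $\mathcal D$ and identification of the limit

This section proves Theorem 1. Fix $s>0$.

**Step 12: passing to probability measures.** We normalize in order to use the standard tightness criterion. Let $h_n=\mu_n(S>s)=c_3n\,\mathbb P(\mathcal C_{\lfloor ns\rfloor}\ne\varnothing)$ and $\mathbb P_n^{(s)}=\mu_n^{(s)}/h_n$. Each $h_n$ is positive, as $p_c>0$, and $h_n\to\mathbb N_0(S>s)=2/s>0$ by the Known result. So $0<\inf_nh_n\le\sup_nh_n<\infty$. Hence $\{\mu_n^{(s)}\}$ is tight if and only if $\{\mathbb P_n^{(s)}\}$ is, and for all measurable $E_n\subset\mathcal D$,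
$$\mathbb P_n^{(s)}(E_n)\le C_s\,n\,\mathbb P(X^{(n)}\in E_n),\qquad C_s=c_3/\inf_nh_n. \tag{8.1}$$
Recall $X^{(n)}_t(\phi)=\mathcal C_{\lfloor nt\rfloor}(\phi_n)/(c_1n)$, and note that $|\lfloor nt\rfloor-\lfloor nt'\rfloor|\le\varepsilon n+1\le2\varepsilon n$ if $|t-t'|\le\varepsilon$ and $n\ge1/\varepsilon$. By (8.1) and Lemmas 6, 7, 8, for all $T,\eta>0$ and bounded Lipschitz $\phi$:
$$\begin{aligned}&\lim_{M\to\infty}\limsup_n\mathbb P_n^{(s)}\Big(\sup_{t\le T}X_t(1)>M\Big)=0,\\&\lim_{R\to\infty}\limsup_n\mathbb P_n^{(s)}\Big(\sup_{t\le T}X_t(\{|x|>R\})>\eta\Big)=0,\\&\lim_{\varepsilon\to0}\limsup_n\mathbb P_n^{(s)}\Big(\sup_{t,t'\le T,\,|t-t'|\le\varepsilon}|X_t(\phi)-X_{t'}(\phi)|>\eta\Big)=0.\end{aligned}\tag{8.2}$$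
In the first two lines $\limsup_n$ may be replaced by $\sup_n$: the probabilities are monotone in $M$ and $R$, and for each of the finitely many remaining $n$ they vanish for $M$, $R$ large, since $\mathcal C_m\subset[-Lm,Lm]^d$ bounds the mass and the support of $X_t^{(n)}$, $t\le T$, deterministically.

**Step 13: a metric.** The criterion needs a complete separable metric for the weak topology. Let $\mathrm{BL}_1=\{\phi:\|\phi\|_\infty\le1,\ \mathrm{Lip}(\phi)\le1\}$ and $r(\mu,\nu)=\sup_{\phi\in\mathrm{BL}_1}|\mu(\phi)-\nu(\phi)|$. On probability measures $r$ is the bounded-Lipschitz metric, which is complete and separable and metrizes weak convergence. For finite measures with masses $a=\mu(1)>0$, $b=\nu(1)>0$ we have $|a-b|\le r(\mu,\nu)$ and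
$$r(\mu/a,\nu/b)\le\frac{r(\mu,\nu)}a+b\,\Big|\frac1a-\frac1b\Big|\le\frac{2\,r(\mu,\nu)}a,\qquad r(\mu,\nu)\le a\,r(\mu/a,\nu/b)+|a-b| .$$
So, away from the zero measure, $r$-convergence means convergence of the masses and of the normalized measures, which is weak convergence; and $r(\mu,0)=\mu(1)$, so the same is true at $0$. If $(\mu_k)$ is $r$-Cauchy, the masses converge. If their limit is $0$, then $\mu_k\to0$; otherwise the normalized measures are Cauchy, hence converge, and so do the $\mu_k$. Separability follows from that of the probability measures, with rational masses. Thus $r$ is a complete separable metric for the weak topology on $\mathcal M_F(\mathbb R^d)$.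

**Step 14: compact containment at fixed times.** Given $t\ge0$ and $\eta>0$, choose by (8.2), with sup over $n$, numbers $M$ and $R_k$ with $\sup_n\mathbb P_n^{(s)}(X_t(1)>M)\le\eta/2$ and $\sup_n\mathbb P_n^{(s)}(X_t(\{|x|>R_k\})>1/k)\le\eta2^{-k-1}$. Then $\mathbb P_n^{(s)}(X_t\in\Gamma)\ge1-\eta$ for all $n$, where
$$\Gamma=\{\mu:\mu(1)\le M,\ \mu(\{|x|>R_k\})\le1/k\ \ \forall k\ge1\}$$
has compact closure by Prohorov's theorem.

**Step 15: the modulus of continuity in $r$.** We have to pass from single test functions to all of $\mathrm{BL}_1$ at once. Let $T,\eta>0$. Choose $M$ with $\limsup_n\mathbb P_n^{(s)}(\sup_{t\le T}X_t(1)>M)\le\eta/3$, then $\gamma,\theta>0$ with $5\gamma+2\theta M<\eta$, and then $R$ with $\limsup_n\mathbb P_n^{(s)}(\sup_{t\le T}X_t(\{|x|>R\})>\gamma)\le\eta/3$. By Arzelà–Ascoli there are $\varphi_1,\dots,\varphi_p\in\mathrm{BL}_1$ such that every $\phi\in\mathrm{BL}_1$ is within $\theta$ of some $\varphi_i$ uniformly on $\{|x|\le R\}$. Since $|\phi-\varphi_i|\le2$ elsewhere, for finite measures $\mu,\nu$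
$$r(\mu,\nu)\le\max_{i\le p}|\mu(\varphi_i)-\nu(\varphi_i)|+\theta(\mu(1)+\nu(1))+2\mu(\{|x|>R\})+2\nu(\{|x|>R\}).$$
By the last line of (8.2) for $\varphi_1,\dots,\varphi_p$ with $\gamma$ in place of $\eta$, for $\varepsilon$ small the event that some $X_\cdot(\varphi_i)$ oscillates by more than $\gamma$ has limsup probability at most $\eta/3$. Off the three exceptional events, $r(X_t,X_{t'})\le\gamma+2\theta M+4\gamma<\eta$. So for $\varepsilon$ small
$$\limsup_n\mathbb P_n^{(s)}\Big(\sup_{t,t'\le T,\,|t-t'|\le\varepsilon}r(X_t,X_{t'})\ge\eta\Big)\le\eta . \tag{8.3}$$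

**Step 16: tightness and continuity of the limits.** The Skorokhod modulus $w'(X,\varepsilon,T)$ is an infimum, over partitions of $[0,T]$ with gaps larger than $\varepsilon$ (the last point may exceed $T$), of the largest oscillation on a half-open partition interval. Using the partition of step $2\varepsilon$, we see that it is at most the uniform modulus of step $2\varepsilon$ on $[0,T+2\varepsilon]$. By Step 14 and (8.3), the two conditions of Ethier–Kurtz, *Markov Processes*, Corollary 3.7.4 hold: compact containment at each rational time, and $w'\to0$ in probability uniformly in large $n$. So $\{\mathbb P_n^{(s)}\}$ is relatively compact, and since $\mathcal D$ is Polish, it is tight. Hence so is $\{\mu_n^{(s)}\}$. A jump is at most the uniform modulus of any step, so (8.3) also shows $\sup_{t\le T}r(X_t,X_{t-})\to0$ in $\mathbb P_n^{(s)}$-probability for every $T$. By Ethier–Kurtz, Theorem 3.10.2, every weak limit point is carried by continuous paths.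

**Step 17: identification.** It remains to see that there is only one limit point. Let $\nu$ be a weak limit point of $\{\mu_n^{(s)}\}$. It is carried by continuous paths, so the projections at finitely many times are $\nu$-a.e. continuous, and the finite-dimensional distributions converge along the subsequence to those of $\nu$. By the Known result, at positive times they are those of $\mathbb N_0(\cdot\cap\{S>s\})$. These determine a finite measure on $\mathcal D$: the Borel $\sigma$-field is generated by the projections (Ethier–Kurtz, Proposition 3.7.1), and $X_0=\lim_kX_{1/k}$ by right-continuity. Hence $\nu=\mathbb N_0(\cdot\cap\{S>s\})$. By tightness and Prohorov's theorem, $\mu_n^{(s)}\to\mathbb N_0(\cdot\cap\{S>s\})$ weakly for every $s>0$; that is, $\mu_n\xrightarrow{w}\mathbb N_0$. This proves Theorem 1. $\blacksquare$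

In particular $\mathbb N_0(\cdot\cap\{S>s\})$ is carried by continuous paths for every $s>0$, which we use below. Convergence of three-point and higher functions enters the proof only through the Known result, to identify the limit.

## 9. Joint convergence with the lifetime, and the maximal mass

This section proves Theorem 2.

**Part (1).** The first claim is Lemma 6 with $\eta$ replaced by $c_1\eta$, multiplied by $c_3$. The second is Lemma 8 in the same way, since $|t-t'|\le\varepsilon$ implies $|\lfloor nt\rfloor-\lfloor nt'\rfloor|\le2\varepsilon n$ for $n\ge1/\varepsilon$.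

**Part (2).** The aim is to add $S$, which is not a continuous functional on $\mathcal D$, to the convergence. Fix $s>0$. For $s'\ge s$ and bounded continuous $\Phi$, Theorem 1 gives
$$\mu_n^{(s)}(\Phi\mathbf 1\{S>s'\})=\mu_n^{(s')}(\Phi)\to\mathbb N_0(\Phi\mathbf 1\{S>s'\}). \tag{9.1}$$

*Tightness of the pair.* The $X$-marginals are tight by Theorem 1. Under $\mu_n^{(s)}$ we have $S>s$, and for $T>s$ the measure of $\{S>T\}$ is $\mu_n(S>T)\to2/T$, which is small for $T$ large. Each single $\mu_n^{(s)}$ is a finite measure with $S<\infty$ a.e., by (D). So the $S$-marginals are tight on $(0,\infty)$, with compact sets $[s,T]$, and the joint laws are tight. Let $\nu$ be a limit point on $\mathcal D\times(0,\infty)$.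

*The lifetime has no atoms under $\nu$.* If $s'>s$ is not an atom of the $S$-marginal of $\nu$, then $\nu(S>s')=\lim_n\mu_n(S>s')=2/s'$ along the subsequence. Such $s'$ are dense and $s'\mapsto\nu(S>s')$ is right-continuous, so $\nu(S>s')=2/s'$ for all $s'>s$, and there are no atoms in $(s,\infty)$. The total mass of $\nu$ is $\lim_n\mu_n(S>s)=2/s=\lim_{s'\downarrow s}\nu(S>s')=\nu(S>s)$, so $\nu(S\le s)=0$.

*Identification.* For $s'>s$ and bounded continuous $\Phi$, the function $\Phi\otimes\mathbf 1_{(s',\infty)}$ is $\nu$-a.e. continuous, so (9.1) gives $\nu(\Phi\otimes\mathbf 1_{(s',\infty)})=\mathbb N_0(\Phi\mathbf 1\{S>s'\})$. Hence $\nu$ and the law of $(X,S)$ under $\mathbb N_0(\cdot\cap\{S>s\})$ agree on all sets $E\times(s',\infty)$ with $E$ Borel and $s'>s$. These form a $\pi$-system that generates the Borel sets of $\mathcal D\times(s,\infty)$. Both measures have mass $2/s$ and give no mass to $\{S\le s\}$; under $\mathbb N_0$ also $S<\infty$ a.e., by (2.1). So they coincide, and the joint laws converge.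

**Part (3).** The point is to control the paths with $S\le s$, on which $\mathbb N_0$ has infinite mass. Let $X_T^*=\sup_{t\le T}X_t(1)$. This functional is continuous on $\mathcal D$ at every continuous path, since Skorokhod convergence to a continuous path is locally uniform in $r$ and $|\mu(1)-\nu(1)|\le r(\mu,\nu)$.

*Short-lived paths are small.* For $0<s'<s$, the continuous mapping theorem for $\mu_n^{(s')}$, the portmanteau theorem for the open set $(\eta,\infty)$, and part (1) give
$$\mathbb N_0(X_s^*>\eta,\,S>s')\le\liminf_n\mu_n(X_s^*>\eta,\,S>s')\le cs/\eta^2 .$$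
Let $s'\downarrow0$; since $\mathbb N_0(S=0)=0$, $\mathbb N_0(X_s^*>\eta)\le cs/\eta^2$. On $\{S\le s\}$ we have $X^*=X^*_s$, both for $X^{(n)}$ and $\mathbb N_0$-a.e., because $0$ is absorbing. With part (1),
$$\limsup_n\mu_n(X^*>\eta,\,S\le s)\le\frac{cs}{\eta^2},\qquad\mathbb N_0(X^*>\eta,\,S\le s)\le\frac{cs}{\eta^2}. \tag{9.2}$$
In particular $\mathbb N_0(X^*>\eta)\le cs/\eta^2+2/s<\infty$, for every $\eta>0$.

*Convergence.* Exclude those $\eta$ with $\mathbb N_0(X_T^*=\eta,\,S>s)>0$ for some $s\in\{1/k:k\ge1\}$ and $T\in\mathbb N$; there are countably many, because each $\mathbb N_0(\cdot\cap\{S>s\})$ is finite. For other $\eta$ and such $s<T$, the functional $\Phi\mathbf 1\{X_T^*>\eta\}$ is bounded and a.e. continuous for $\mathbb N_0(\cdot\cap\{S>s\})$, so Theorem 1 gives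
$$\mu_n\big(\Phi\mathbf 1\{X_T^*>\eta\}\mathbf 1\{S>s\}\big)\to\mathbb N_0\big(\Phi\mathbf 1\{X_T^*>\eta\}\mathbf 1\{S>s\}\big).$$
We now replace $\mathbf 1\{X_T^*>\eta\}\mathbf 1\{S>s\}$ by $\mathbf 1\{X^*>\eta\}$ on both sides. The first event is contained in the second. If the second occurs and the first does not, then either $S\le s$ and $X^*>\eta$, or $X^*_T\le\eta<X^*$, which forces $S>T$ because $0$ is absorbing. So, under $\mu_n$ and under $\mathbb N_0$, the replacement costs at most $\|\Phi\|_\infty$ times the measure of $\{X^*>\eta,\,S\le s\}\cup\{S>T\}$. By (9.2) and $\mu_n(S>T)\to2/T=\mathbb N_0(S>T)$, this measure has limsup at most $cs/\eta^2+2/T$. Let $s\to0$ through $\{1/k\}$ and $T\to\infty$ through $\mathbb N$. This gives $\mu_n(\Phi\mathbf 1\{X^*>\eta\})\to\mathbb N_0(\Phi\mathbf 1\{X^*>\eta\})$ and completes the proof of Theorem 2. $\blacksquare$
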